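
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}

\title{The largest interval inclusion number of an $n$-point poset}


\begin{abstract}
The interval inclusion number of a finite poset is the least $t$ for which its points can be represented by unions of at most $t$ disjoint closed intervals, ordered by inclusion. We show that for every $n\ge 1$ some $n$-point poset has interval inclusion number greater than $n/100$, so the maximum over $n$-point posets grows linearly. We also find the constant: the maximum is $(1/8+o(1))\,n$.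
\end{abstract}

\section{The question and the answer}

Let $P=(X,\le)$ be a finite poset. Following Madej and West, the \emph{interval inclusion number} $i(P)$ is the least positive integer $t$ for which one can assign to each $x\in X$ a nonempty set $F(x)\subseteq\mathbb R$ such that
\begin{enumerate}
\item each $F(x)$ is a union of at most $t$ pairwise disjoint closed intervals, and
\item $x\le y$ if and only if $F(x)\subseteq F(y)$, for all $x,y\in X$.
\end{enumerate}
We call such an $F$ a \emph{representation} of $P$ with $t$ intervals.

Since $[a,b]\subseteq[c,d]$ means $-a\le -c$ and $b\le d$, we have $i(P)=1$ exactly when $P$ embeds in $\mathbb R^2$ with the product order (given an embedding, add a large constant to the second coordinates so that every pair $(-a,b)$ has $a<b$). Every antichain and every chain is of this kind. At the other extreme, $i(P)\le \frac n2+1$ whenever $|X|=n$, as we shall see in Section~\ref{sec:sweep}. So the largest value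
\[
 f(n)=\max\{i(P): |P|=n\}
\]
grows at most linearly. Does it grow linearly? Typical posets do not settle this: by a result of Madej and West, ``almost all'' posets on $n$ points have interval inclusion number $o(n)$. The paper \cite{source} records as open the question whether there is a $c>0$ such that for every $n\ge1$ some $n$-point poset has interval inclusion number exceeding $cn$. The answer is yes.

\begin{theorem}\label{thm:linear}
For every $n\ge 1$ there is a poset $P$ on $n$ points, of height at most $3$, with $i(P)>n/100$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
As $n\to\infty$,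
\[
\frac n8-O\bigl(n^{2/3}(\log n)^{1/3}\bigr)\ \le\ f(n)\ \le\ \frac n8+O\Bigl(\frac{n}{(\log n)^{1/6}}\Bigr).
\]
In particular $f(n)/n\to 1/8$.
\end{theorem}

Thus for each $c<1/8$ every sufficiently large $n$ admits an $n$-point poset with $i(P)>cn$, and for each $c>1/8$ this fails for all large $n$. The borderline case $c=1/8$, that is, the sign of $f(n)-n/8$, is not determined here.

The constant $1/8$ is a product of three factors $\frac12$. If we sweep a point across $\mathbb R$, then it enters or leaves $F(z)$ twice for each interval of $F(z)$; this is the first factor. A random ordering of a set that is half red and half blue changes color at about half of its steps; this is the second. The third is the subtle one: only half of the points of $P$ can be made to cause such changes. In the construction these are $k\approx n/2$ points $x_i$, and almost all the other points are partners $y_i$ that force the $x_i$ to play their role. In the upper bound the third factor comes from a trade-off between two strategies. If the largest set of points that cause trouble for a single $z$ has size $\beta n$, then the first strategy costs about $\beta n/2$ changes. But such a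 set carries few comparabilities, so its points can be handled almost for free, and the second strategy costs about $(1-\beta)n/2$. One of the two costs is at most $n/4$.

\medskip
\noindent\textbf{Conventions.} We write $x<y$ if $x\le y$ and $x\neq y$, and ${\uparrow}x=\{u:u\ge x\}$, ${\downarrow}x=\{u:u\le x\}$. An \emph{up-set} is a set $U\subseteq X$ such that $x\in U$ and $x\le y$ imply $y\in U$; a \emph{down-set} is the complement of an up-set. The height is the largest number of points of a chain. Restricting a representation shows that $i(Q)\le i(P)$ when $Q$ is an induced subposet of $P$; in particular adding isolated points does not decrease $i$. Our lower bounds use only that intervals are convex, and our upper bounds use only intervals $[a,b]$ with $a<b$, so it does not matter whether degenerate intervals $[a,a]$ are allowed.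

\section{Sweeping: representations as sequences of up-sets}\label{sec:sweep}

Let $F$ be a representation of $P$. For $p\in\mathbb R$ put $U_p=\{z\in X: p\in F(z)\}$. If $x\le y$ then $F(x)\subseteq F(y)$, so $U_p$ is an up-set. If $x\not\le y$, then some $p$ lies in $F(x)\setminus F(y)$, that is, $x\in U_p$ and $y\notin U_p$. The number of intervals in $F(z)$ is reflected in how often $z$ enters and leaves $U_p$ as $p$ moves from left to right. So, up to a small additive error, everything can be said in terms of sequences of up-sets.

\begin{definition}
A \emph{scheme} is a finite (possibly empty) sequence $\mathcal U=(U_1,\dots,U_s)$ of up-sets of $P$. It \emph{serves} the pair $(x,y)$ if some $U_i$ has $x\in U_i$ and $y\notin U_i$. It is \emph{complete} if it serves every pair $(x,y)$ with $x\not\le y$. For $z\in X$, the number of \emph{switches} $c_z(\mathcal U)$ is the number of $i<s$ such that $z$ lies in exactly one of $U_i,U_{i+1}$.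
\end{definition}

Passing to a subsequence does not increase $c_z$. Concatenating two schemes gives a scheme whose $c_z$ is at most the sum of the two values plus $1$, for the junction.

\begin{proposition}\label{prop:sweep}
\begin{enumerate}
\item[(a)] If $P$ has a representation with $t$ intervals, then $P$ has a complete scheme with $c_z\le 2t$ for all $z$.
\item[(b)] If $P$ has a complete scheme with $c_z\le c$ for all $z$, then $i(P)\le (c+3)/2$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) For each pair $x\not\le y$ choose a point of $F(x)\setminus F(y)$. Let $p_1<\dots<p_s$ be the distinct points chosen and take $(U_{p_1},\dots,U_{p_s})$. This is a complete scheme. Fix $z$ and consider the maximal runs of indices $j$ with $p_j\in F(z)$. Between two different runs there is a point outside $F(z)$, so no interval of $F(z)$ contains points of both. Hence there are at most $t$ runs. Each run has two ends, so there are at most $2t$ switches.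

(b) Append the up-set $X$ to the scheme, obtaining $(U_1,\dots,U_{s+1})$. Now each $z$ has at most $c+1$ switches, and $I(z)=\{i: z\in U_i\}$ is nonempty. Let $F(z)$ be the union of the intervals $[i,j+\frac12]$ over all maximal runs $\{i,i+1,\dots,j\}$ of consecutive integers in $I(z)$. These intervals are disjoint. If there are $r$ of them, the $2r$ ends of the runs are switches except possibly at the beginning and the end of the sequence, so $2r-2\le c+1$ and $r\le (c+3)/2$.

An integer $i$ lies in $F(z)$ if and only if $i\in I(z)$, so $F(x)\subseteq F(y)$ implies $I(x)\subseteq I(y)$. Conversely, if $I(x)\subseteq I(y)$, then each run of $I(x)$ lies in a run of $I(y)$, so $F(x)\subseteq F(y)$. It remains to see that $I(x)\subseteq I(y)$ if and only if $x\le y$. If $x\le y$, this inclusion holds because the $U_i$ are up-sets. If $x\not\le y$, then $(x,y)$ is served, so $I(x)\not\subseteq I(y)$.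
\end{proof}

The simplest complete scheme consists of the principal up-sets ${\uparrow}u$, $u\in X$, in any order: if $x\not\le y$, then ${\uparrow}x$ serves $(x,y)$. It has $n=|X|$ members, so $c_z\le n-1$ and $i(P)\le\frac n2+1$.

\section{The lower bound}

We want a poset in which every complete scheme makes some element switch often. If only one element $z$ mattered, we could sort the up-sets of a scheme so that $z$ switches at most once. So we need a whole set $M$ of elements with conflicting wishes, and we need pairs such that any up-set serving one of them meets $M$ in a prescribed set. The following poset provides this.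

Let $X_1,\dots,X_k$ be distinct subsets of an $m$-set $M$, where $m\ge1$. Let $P(X_1,\dots,X_k)$ have the $2k+m$ points $x_1,\dots,x_k$, $y_1,\dots,y_k$ and $z\in M$, with the strict relations
\[
x_i<z \iff z\in X_i,\qquad z<y_i\iff z\notin X_i,\qquad x_i<y_j\iff i\ne j .
\]
This is a strict partial order. Every chain $a<b<c$ has the form $x_i<z<y_j$; then $z\in X_i\setminus X_j$, so $i\ne j$ and indeed $x_i<y_j$. The height is at most $3$.

\begin{lemma}\label{lem:trace}
If $U$ is an up-set of $P(X_1,\dots,X_k)$ with $x_i\in U$ and $y_i\notin U$, then $U\cap M=X_i$.
\end{lemma}

\begin{proof}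
If $z\in X_i$, then $z>x_i\in U$, so $z\in U$. If $z\in M\setminus X_i$, then $z<y_i\notin U$, so $z\notin U$.
\end{proof}

This is why the $y_i$ are there. Without them, the pairs $(x_i,z)$ with $z\in M\setminus X_i$ could be served by different up-sets, and if $|M\setminus X_i|\ge2$, none of these need meet $M$ in exactly $X_i$. The single pair $(x_i,y_i)$ fixes the whole trace at once.

\begin{example}
Let $m=3$ and let $X_1,\dots,X_8$ be all subsets of $M$. A complete scheme contains up-sets serving $(x_1,y_1),\dots,(x_8,y_8)$; their traces on $M$ are the eight subsets of $M$ in some order. At each of the seven steps along these eight up-sets at least one of the three elements of $M$ switches. So some $z\in M$ switches at least three times, and by Proposition~\ref{prop:sweep}(a) this poset with $19$ points has $i(P)\ge2$.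

In the same way, all subsets of an $m$-set give $i(P)\ge (2^m-1)/(2m)$ on $n=2^{m+1}+m$ points, which is about $n/(4\log_2 n)$. This argument loses a logarithm because subsets can be listed so that only one element changes at a time (a Gray code). The cure is to use only subsets any two of which differ in almost half of $M$ or more; then every step is expensive.
\end{example}

\begin{proposition}\label{prop:lower}
If $|X_i\triangle X_j|\ge\delta>0$ for all $i\ne j$, then $i(P(X_1,\dots,X_k))\ge \dfrac{(k-1)\delta}{2m}$.
\end{proposition}

\begin{proof}
Let $t=i(P(X_1,\dots,X_k))$ and take a complete scheme with $c_z\le 2t$ for all $z$, from Proposition~\ref{prop:sweep}(a). For each $i$ choose a position in it at which $(x_i,y_i)$ is served. By Lemma~\ref{lem:trace} the up-set there has trace $X_i$ on $M$; as the $X_i$ are distinct, so are the $k$ positions. Keep only these positions. The traces are now $X_{\pi(1)},\dots,X_{\pi(k)}$ for some permutation $\pi$, and still $c_z\le 2t$. Summing the switches over $z\in M$,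
\[
2tm\ \ge\ \sum_{s=1}^{k-1}|X_{\pi(s)}\triangle X_{\pi(s+1)}|\ \ge\ (k-1)\delta. \qedhere
\]
\end{proof}

Random subsets are spread out in the required way. We use Hoeffding's inequality \cite{hoeffding}: if $S\sim\mathrm{Bin}(m,\frac12)$ and $\varepsilon>0$, then $\Pr[S\le(\frac12-\varepsilon)m]\le e^{-2\varepsilon^2m}$.

\begin{lemma}\label{lem:random}
Let $0<\varepsilon<\frac12$, and let $k\ge2$ and $m\ge\varepsilon^{-2}\ln k$ be integers. There is a poset $P$ of height at most $3$ on $2k+m$ points with
\[
i(P)\ge(k-1)\Bigl(\frac14-\frac\varepsilon2\Bigr).
\]
\end{lemma}

\begin{proof}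
Choose $X_1,\dots,X_k$ independently and uniformly among the subsets of an $m$-set. For $i\ne j$ we have $|X_i\triangle X_j|\sim\mathrm{Bin}(m,\frac12)$, so $|X_i\triangle X_j|<(\frac12-\varepsilon)m$ has probability at most $e^{-2\varepsilon^2m}\le k^{-2}$. There are $\binom k2<k^2$ pairs, so some choice has all distances at least $\delta=(\frac12-\varepsilon)m>0$. Apply Proposition~\ref{prop:lower}.
\end{proof}

So for fixed $\varepsilon$, order of $\log k$ middle points suffice, and nearly all $n\approx 2k$ points are $x_i$'s and $y_i$'s.

\begin{proof}[Proof of Theorem~\ref{thm:linear}]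
If $n<100$, an antichain works, since $i\ge1>n/100$. Let $n\ge100$ and apply Lemma~\ref{lem:random} with $\varepsilon=\frac14$, $k=\lfloor n/10\rfloor\ge10$ and $m=\lceil16\ln k\rceil$. The poset has
\[
2k+m\le \tfrac n5+16\ln\tfrac n{10}+1\le n
\]
points. For the last inequality compare $0.8\,n$ with $16\ln(n/10)+1$: at $n=100$ the values are $80$ and less than $38$, and for $n\ge100$ the derivatives are $0.8$ and $16/n\le0.16$. Add isolated points to reach $n$ points. Then $i\ge(k-1)/8$, and $k-1>\frac n{10}-2\ge0.08\,n$ because $n\ge100$. Hence $i>n/100$.
\end{proof}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:sharp}]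
For large $n$ take $\varepsilon=(\ln n/n)^{1/3}$, $m=\lceil\varepsilon^{-2}\ln n\rceil\le n^{2/3}(\ln n)^{1/3}+1$ and $k=\lfloor(n-m)/2\rfloor$ in Lemma~\ref{lem:random}, and add isolated points to reach $n$ points. Since $k-1\ge\frac n2-\frac m2-2$,
\[
f(n)\ge\Bigl(\frac n2-\frac m2-2\Bigr)\Bigl(\frac14-\frac\varepsilon2\Bigr)=\frac n8-O(m+\varepsilon n)=\frac n8-O\bigl(n^{2/3}(\log n)^{1/3}\bigr). \qedhere
\]
\end{proof}

\section{The upper bound}

From now on $P=(X,\le)$ has $N$ points. By Proposition~\ref{prop:sweep}(b) we must find a complete scheme in which every element switches at most $\frac N4+o(N)$ times. The scheme of principal up-sets ${\uparrow}u$ can be listed in any order, and since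
\[
z\in{\uparrow}u\iff u\in{\downarrow}z,
\]
$c_z$ is the number of changes of membership in ${\downarrow}z$ along the chosen ordering of $X$. A random ordering will give $c_z\le\frac N2+o(N)$, twice what we want. There are two ways to save. One is to order $X$ in blocks, so that each ${\downarrow}z$ is nearly all or nearly nothing on many blocks. The other is to replace principal up-sets by cheaper ones. We develop the tools for both; the second way works exactly where the first fails.

\subsection{Random orders within blocks}

We recall McDiarmid's bounded differences inequality \cite{mcdiarmid}. Let $g$ be a function of independent random variables $Z_1,\dots,Z_r$ that varies by at most $b_j$ when only the $j$th argument is altered. Then $\Pr[g\ge\mathbb Eg+s]\le\exp(-2s^2/\sum_jb_j^2)$ for $s>0$. Put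
\[
s_N=\sqrt{2N\ln(2N)} .
\]

\begin{lemma}\label{lem:order}
Let $|Y|\le N$, let $V_1,\dots,V_K$ partition $Y$ into nonempty parts, and let $\mathcal D$ be a family of at most $N$ subsets of $Y$. There is an ordering of $Y$ in which each $V_a$ is consecutive such that, for every $D\in\mathcal D$, the number of changes of membership in $D$ along the ordering is at most
\[
\sum_a\frac{2|V_a\cap D|\,|V_a\setminus D|}{|V_a|}+K+s_N .
\]
In particular, there is an ordering of $Y$ with at most $\frac{|Y|}2+1+s_N$ changes for every $D\in\mathcal D$.
\end{lemma}

\begin{proof}
If $Y=\emptyset$ there is nothing to prove. Otherwise give the elements of $Y$ independent uniform labels in $[0,1]$. Put the blocks in the order $V_1,\dots,V_K$ and sort each block by label, breaking ties by a fixed order. Let $g_D$ be the number of changes for $D$.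

Consider a block with $v\ge2$ elements, $\kappa$ of them in $D$. Each of its $v-1$ adjacent pairs of positions is a change with probability $\frac{2\kappa(v-\kappa)}{v(v-1)}$, so the expected number of changes inside the block is $2\kappa(v-\kappa)/v$. For $v=1$ both are $0$. Between blocks there are at most $K-1$ changes. So $\mathbb Eg_D\le\sum_a2|V_a\cap D||V_a\setminus D|/|V_a|+K-1$.

Altering one label removes one entry from the $0/1$-sequence of memberships and inserts it elsewhere. Removing an entry lowers the number of changes by $0$, $1$ or $2$, and inserting raises it by $0$, $1$ or $2$. So $g_D$ varies by at most $2$. There are $|Y|\le N$ labels, and therefore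
\[
\Pr[g_D\ge\mathbb Eg_D+s_N]\le\exp\Bigl(-\frac{2s_N^2}{4N}\Bigr)=\frac1{2N}.
\]
With probability at least $\frac12$ this happens for no $D\in\mathcal D$. The last statement is the case $K=1$, as $2\kappa(v-\kappa)/v\le v/2$.
\end{proof}

With $Y=X$ and $\mathcal D=\{{\downarrow}z:z\in X\}$ this gives $c_z\le\frac N2+1+s_N$ for the principal scheme, hence $i(P)\le\frac N4+o(N)$.

\subsection{Sparse sets are cheap}

Principal up-sets can be wasteful, as a two-level poset shows.

\begin{example}\label{ex:two}
Let $X=W\cup H$ be a disjoint union of two nonempty antichains, where all strict relations have the form $w<h$ with $w\in W$, $h\in H$. If the sets ${\uparrow}w\cap H$ pairwise differ in at least $|H|/3$ elements, then in \emph{every} ordering of the principal up-sets the switches of the elements of $H$ total at least $(|W|-1)|H|/3$, so some $h\in H$ switches at least $(|W|-1)/3$ times. By the argument in Lemma~\ref{lem:random}, with $\varepsilon=\frac16$, this happens for suitable posets with $|W|\ge2$ arbitrarily large and $|H|=O(\log|W|)$.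

Consider instead the concatenation of the schemes
\[
(X\setminus{\downarrow}h)_{h\in H},\qquad (H),\qquad (H\cup\{w\})_{w\in W}.
\]
All members are up-sets. Let $x\not\le y$. If $y\in H$, the member $X\setminus{\downarrow}y$ serves $(x,y)$. If $x\in H$ and $y\in W$, the member $H$ does. If $x,y\in W$, then $H\cup\{x\}$ does. So the scheme is complete. The first part and the junction after it cost each element at most $|H|$ switches. After that, an element of $H$ never switches, and $w\in W$ lies in only one set and switches at most twice. Thus $c_z\le|H|+2$, no matter how large $W$ is.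
\end{example}

The trick is to let the elements of $H$ stay in the up-sets belonging to $W$ all the time. These up-sets then no longer serve the pairs $(w,h)$ with $w\not\le h$, but the sets $X\setminus{\downarrow}h$ serve them from the side of $h$. What matters about $W$ is only that few of its elements lie below any given element outside $H$. So the trick extends from antichains to all sets with few comparabilities: we take for $H$ the elements with many elements of the sparse set below them, and treat all remaining elements by principal up-sets. For $A,B\subseteq X$ let
\[
e(A,B)=\#\{(x,y)\in A\times B:x<y\},\qquad e(A)=e(A,A).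
\]

\begin{lemma}\label{lem:sparse}
Let $\eta>0$ with $\eta N\ge1$, and let $W_0\subseteq X$ satisfy $e(W_0)\le\eta^2N^2$. Then $P$ has a complete scheme with
\[
c_z\le\tfrac12\bigl(N-|W_0|\bigr)+5\eta N+2s_N+5\qquad\text{for all }z\in X .
\]
\end{lemma}

\begin{proof}
Let
\[
H=\{v\in X:|W_0\cap{\downarrow}v|>2\eta N\},\qquad W=W_0\setminus H,\qquad R=X\setminus(W\cup H).
\]
The set $H$ is an up-set, since ${\downarrow}v\subseteq{\downarrow}v'$ when $v\le v'$. Each $v\in W_0\cap H$ has more than $2\eta N-1\ge\eta N$ elements of $W_0$ strictly below it, so $|W_0\cap H|\cdot\eta N\le e(W_0)\le\eta^2N^2$. Hence $|W_0\cap H|\le\eta N$, and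
\[
|R|+|H|=N-|W|\le N-|W_0|+\eta N .
\]
Order $R$ by Lemma~\ref{lem:order} (last statement) for the family $\{R\cap{\downarrow}z:z\in X\}$, and $H$ for the family $\{H\cap{\uparrow}z:z\in X\}$; order $W$ arbitrarily. Concatenate these four schemes of up-sets:
\begin{enumerate}
\item[(1)] $({\uparrow}r)_{r\in R}$. It serves every $(x,y)$ with $x\in R$, $x\not\le y$. As $z\in{\uparrow}r\iff r\in{\downarrow}z$, it has $c_z\le\frac{|R|}2+1+s_N$.
\item[(2)] $(X\setminus{\downarrow}h)_{h\in H}$. It serves every $(x,y)$ with $y\in H$, $x\not\le y$. As $z\notin X\setminus{\downarrow}h\iff h\in{\uparrow}z$, it has $c_z\le\frac{|H|}2+1+s_N$.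
\item[(3)] $(H)$. It serves every $(x,y)$ with $x\in H$, $y\notin H$, and has $c_z=0$.
\item[(4)] $(H\cup{\uparrow}w)_{w\in W}$. It serves every $(x,y)$ with $x\in W$, $y\notin H$, $x\not\le y$. If $z\in H$, then $z$ is in all these sets and $c_z=0$. If $z\notin H$, then $z$ is in exactly $|W\cap{\downarrow}z|\le|W_0\cap{\downarrow}z|\le2\eta N$ of them, so $c_z\le4\eta N$.
\end{enumerate}
The scheme is complete. Indeed, let $x\not\le y$. If $y\in H$, use (2). If $y\notin H$, use (1), (3) or (4) according to whether $x$ lies in $R$, $H$ or $W$. Adding up, with at most three junctions,
\[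
c_z\le\tfrac12(|R|+|H|)+4\eta N+2s_N+2+3\le\tfrac12(N-|W_0|)+\tfrac92\eta N+2s_N+5. \qedhere
\]
\end{proof}

\subsection{A partition that down-sets cut only along sparse sets}

Now we return to the first saving. We want a partition of $X$ into few blocks such that each down-set $D$ is nearly all or nearly nothing on most blocks. This is too much to ask: in an antichain every set is a down-set. But if $D$ contains neither nearly all nor nearly nothing of each of two blocks $A$ and $B$, then no relation goes from the large set $A\setminus D$ up to the large set $B\cap D$, since $x<y\in D$ forces $x\in D$. So unless there are few relations from $A$ to $B$, cutting along $D$ makes the densities visibly more uneven. This can happen only a bounded number of times. The resulting partition is one in which the blocks properly cut by a down-set carry few comparabilities in total, and sparse sets are just what Lemma~\ref{lem:sparse} can handle.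

For a partition of $X$, a number $0<\eta<\frac12$ and a set $D\subseteq X$, let $W_D$ be the union of all parts $V$ with
\[
\eta|V|\le|V\cap D|\le(1-\eta)|V| .
\]

\begin{lemma}\label{lem:partition}
Let $0<\eta<\frac12$ and $\gamma>0$. There is a partition of $X$ into $K\le2^{1/(\eta\gamma)^2}$ nonempty parts such that $e(W_D)\le\gamma N^2$ for every down-set $D$.
\end{lemma}

\begin{proof}
For a partition $\{V_a\}$ let $d_{ab}=e(V_a,V_b)/(|V_a||V_b|)$ and
\[
q=\frac1{N^2}\sum_{a,b}|V_a||V_b|\,d_{ab}^2,
\]
the sum being over all ordered pairs, including $a=b$. As $0\le d_{ab}\le1$, we have $0\le q\le1$. Start with the partition $\{X\}$. As long as some down-set $D$ has $e(W_D)>\gamma N^2$, split every part $V$ into $V\cap D$ and $V\setminus D$, dropping empty sets. Each step at most doubles the number of parts. We show that each step increases $q$ by more than $(\eta\gamma)^2$. Then there are at most $1/(\eta\gamma)^2$ steps, and the partition at which we stop has the required property.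

Let $A=V_a$ and $B=V_b$ be split into sets $A_i$ and $B_j$, and let $d=d_{ab}$ and $d_{ij}$ be the densities of $(A,B)$ and $(A_i,B_j)$. Since $\sum_{i,j}|A_i||B_j|d_{ij}=|A||B|d$,
\[
\sum_{i,j}|A_i||B_j|d_{ij}^2-|A||B|d^2=\sum_{i,j}|A_i||B_j|(d_{ij}-d)^2\ge0 .
\]
So no pair $(A,B)$ decreases $q$. If $A,B\subseteq W_D$, the pair $(A\setminus D,\,B\cap D)$ has density $0$, as observed above, and $|A\setminus D||B\cap D|\ge\eta^2|A||B|$. Its term on the right-hand side is therefore at least $\eta^2|A||B|d^2$. Summing over all such pairs and using the Cauchy--Schwarz inequality, $q$ increases by at least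
\[
\frac{\eta^2}{N^2}\sum_{V_a,V_b\subseteq W_D}|V_a||V_b|\,d_{ab}^2\ \ge\ \frac{\eta^2}{N^2}\cdot\frac{\bigl(\sum|V_a||V_b|d_{ab}\bigr)^2}{\sum|V_a||V_b|}=\frac{\eta^2}{N^2}\cdot\frac{e(W_D)^2}{|W_D|^2}\ >\ \eta^2\gamma^2,
\]
where all sums are over $V_a,V_b\subseteq W_D$ and the last step uses $|W_D|\le N$.
\end{proof}

It matters that $D$ is a down-set. If $X$ is a chain, $\eta\le\frac13$, and $D$ is a set containing exactly $\lfloor|V|/2\rfloor$ elements of each of the $K$ parts $V$, then $W_D$ contains all parts with at least two elements, so $|W_D|\ge N-K$ and $e(W_D)\ge\binom{N-K}2$.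

\subsection{The trade-off}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:sharp}]
Let $N>2^{128}$, and put
\[
\eta=\Bigl(\frac2{\log_2N}\Bigr)^{1/6}<\frac12,\qquad\gamma=\eta^2 .
\]
Then $\eta N\ge1$, and $(\eta\gamma)^{-2}=\eta^{-6}=\frac12\log_2N$. So Lemma~\ref{lem:partition} gives a partition $\{V_a\}$ of $X$ into $K\le\sqrt N$ parts with $e(W_D)\le\eta^2N^2$ for every down-set $D$. Let
\[
\beta=\frac1N\max_{z\in X}|W_{{\downarrow}z}| .
\]

\emph{First scheme.} Order $X$ by Lemma~\ref{lem:order} for this partition and the family $\{{\downarrow}z:z\in X\}$, and take the principal up-sets ${\uparrow}u$ in this order. This scheme is complete. For $z\in X$ write $p_a=|V_a\cap{\downarrow}z|/|V_a|$. If $V_a\subseteq W_{{\downarrow}z}$ we use $2p_a(1-p_a)\le\frac12$. Otherwise $p_a<\eta$ or $p_a>1-\eta$, and $2p_a(1-p_a)\le2\eta$. Hence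
\[
c_z\le\sum_a2|V_a|p_a(1-p_a)+K+s_N\le\tfrac12\beta N+2\eta N+\sqrt N+s_N .
\]

\emph{Second scheme.} Let $z_0$ attain the maximum and put $W_0=W_{{\downarrow}z_0}$. Then $|W_0|=\beta N$ and $e(W_0)\le\eta^2N^2$, so Lemma~\ref{lem:sparse} gives a complete scheme with
\[
c_z\le\tfrac12(1-\beta)N+5\eta N+2s_N+5 .
\]

Use the first scheme if $\beta\le\frac12$ and the second if $\beta>\frac12$. In both cases
\[
c_z\le\frac N4+5\eta N+\sqrt N+2s_N+5\qquad\text{for all }z\in X .
\]
As $\eta N$ is of order $N/(\log N)^{1/6}$ and $s_N=O(\sqrt{N\log N})$, Proposition~\ref{prop:sweep}(b) gives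
\[
i(P)\le\frac N8+O\Bigl(\frac N{(\log N)^{1/6}}\Bigr)
\]
with an implied constant that does not depend on $P$. This completes the proof of Theorem~\ref{thm:sharp}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}
\emph{New Perspectives on Interval Orders and Interval Graphs},\\
\texttt{http://people.math.gatech.edu/\~{}trotter/papers/103.pdf}.

\bibitem{hoeffding}
W.~Hoeffding, \emph{J. Amer. Statist. Assoc.} \textbf{58} (1963).

\bibitem{mcdiarmid}
C.~McDiarmid, in: \emph{Surveys in Combinatorics} (1989).
\end{thebibliography}

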